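# Two Baire function spaces whose product is not Baire

## 1. Function spaces, Baire spaces, $\gamma$-sets

All spaces are completely regular (Tychonoff). We write $[A]^{<\omega}$ for the set of finite subsets of $A$, and $t|\alpha$ for the restriction of a function $t$ to $\alpha$.

**Definition 1.1.** $C_k(X)$ is the set $C(X)$ of continuous functions $X\to\mathbb R$ with the compact-open topology. The sets
$$B(f,K,\varepsilon)=\{g\in C(X): |g(x)-f(x)|<\varepsilon\text{ for all }x\in K\},\qquad K\subset X\text{ compact},\ \varepsilon>0,$$
are open and form a neighborhood base at $f$.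

For example, if $X$ is compact, then $C_k(X)$ is the Banach space $C(X)$ with the sup norm. If $X$ is discrete, its compact sets are the finite sets, and $C_k(X)=\mathbb R^X$ with the product topology.

**Fact 1.2.** $C_k\bigl(\bigoplus_\nu X_\nu\bigr)\cong\prod_\nu C_k(X_\nu)$.

Proof. The map $f\mapsto (f|X_\nu)_\nu$ is a bijection. The summands are disjoint open sets, so a compact $K\subset\bigoplus_\nu X_\nu$ meets only finitely many of them, say those with $\nu\in a$, and each $K\cap X_\nu$ is compact. Hence $B(f,K,\varepsilon)$ corresponds to the basic open set of the product that restricts the coordinates $\nu\in a$ to $B(f|X_\nu,K\cap X_\nu,\varepsilon)$ and no others. Conversely, a basic open set of the product that restricts finitely many coordinates to $B(f|X_\nu,K_\nu,\varepsilon_\nu)$ contains the image of $B(f,\bigcup_\nu K_\nu,\min_\nu\varepsilon_\nu)$. $\square$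

**Definition 1.3.** A space is a Baire space if every countable intersection of dense open subsets of it is dense.

Equivalently, for every nonempty open $O$ and dense open $O_0,O_1,\dots$, the set $O\cap\bigcap_nO_n$ is nonempty. By the Baire category theorem, $\mathbb R$, every Banach space and $\mathbb R^\omega$ are Baire. The space $\mathbb Q$ is not: the sets $\mathbb Q\setminus\{q\}$ are dense open with empty intersection. A nonempty space with countably many dense open subsets whose intersection is empty fails to be Baire in the strongest way: it is meager in itself.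

**Definition 1.4.** A set $A\subset\mathbb R$ is a $\gamma$-set if, for every collection $\mathcal U$ of open sets such that each finite subset of $A$ is contained in some member of $\mathcal U$, there are $U_0,U_1,\dots\in\mathcal U$ with $A\subset\bigcup_{n}\bigcap_{i\ge n}U_i$.

Every countable $A=\{a_0,a_1,\dots\}$ is a $\gamma$-set: choose $U_n\in\mathcal U$ containing $\{a_0,\dots,a_n\}$. These sets enter only as background, but the shape of the definition, "finite sets are captured, so one sequence eventually captures every point," will return.

## 2. Ideals, spaces with one special point, and the FUF property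

**Definition 2.1.** Let $E$ be a nonempty set. An ideal on $E$ is a family $I$ of subsets of $E$ that is closed under subsets and finite unions and contains all finite sets ($E\in I$ is allowed). We put $I^\perp=\{N\subset E:N\cap D\text{ is finite for all }D\in I\}$.

Note that $I^\perp$ is again an ideal, and $I\subset I^{\perp\perp}$. Here are four examples that we shall carry along.

(a) $I=\mathrm{Fin}$, the finite subsets of $E$. Then $I^\perp$ consists of all subsets of $E$, and $I^{\perp\perp}=\mathrm{Fin}$.

(b) $I=\mathcal P(E)$, all subsets. Then $I^\perp=\mathrm{Fin}$ and $I^{\perp\perp}=I$.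

(c) The fan ideal $\Phi$ on $\omega\times\omega$: all $D$ whose intersection with each column $\{m\}\times\omega$ is finite. A set covered by finitely many columns belongs to $\Phi^\perp$. A set $N$ that meets infinitely many columns contains an infinite $D\in\Phi$ (take one point in each of these columns), so $N\notin\Phi^\perp$. Hence $\Phi^\perp$ consists of the sets covered by finitely many columns, and $\Phi^{\perp\perp}=\Phi$.

(d) $I$ is the family of complements of members of a nonprincipal ultrafilter on $\omega$. An infinite $N$ splits into two infinite pieces, one of which is in $I$, so $N\notin I^\perp$. Hence $I^\perp=\mathrm{Fin}$, and $I^{\perp\perp}=\mathcal P(\omega)\neq I$.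

**Definition 2.2.** $X_I=E\cup\{\infty\}$, where the points of $E$ are isolated and the basic neighborhoods of $\infty$ are the sets $X_I\setminus N$ with $N\in I^\perp$.

Each $X_I\setminus N$ is open, and its complement $N$ is open, being a set of isolated points. Each $\{e\}$ is in $I^\perp$, so $\{e\}$ is clopen and $X_I$ is Hausdorff. So $X_I$ is Hausdorff with a base of clopen sets, hence Tychonoff. In example (a), $X_I$ is discrete. In (b) and (d), $I^\perp=\mathrm{Fin}$ and $X_I$ is the one-point compactification of the discrete space $E$. In (c), a set is a neighborhood of $\infty$ iff it contains $\infty$ and omits only points from finitely many columns.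

We shall use three facts. First, since $I^\perp$ is closed under subsets, a function $g:X_I\to\mathbb R$ is continuous iff
$$N_c=\{x\in E:|g(x)-g(\infty)|\ge c\}\in I^\perp\quad\text{for all }c>0.\tag{1}$$
Second, if $D\in I$, then $D\cup\{\infty\}$ is compact, because a neighborhood $X_I\setminus N$ of $\infty$ omits only the finite set $D\cap N$. Third, if $D\in I$ and $h$ is continuous on $D\cup\{\infty\}$, then for each $c>0$
$$\{x\in D:|h(x)-h(\infty)|\ge c\}\ \text{ is finite},\tag{2}$$
because it is a closed subset of a compact space and consists of isolated points.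

**Definition 2.3.** A family $\mathcal F$ of nonempty finite subsets of $E$ moves off $I$ if every $D\in I$ is disjoint from some $F\in\mathcal F$. A sequence $(F_n)$ of finite sets converges (with respect to $I$) if each $D\in I$ meets $F_n$ for only finitely many $n$. The ideal $I$ is FUF if every $\mathcal F$ that moves off $I$ contains a convergent sequence $F_0,F_1,\dots$ of members of $\mathcal F$.

A subsequence of a convergent sequence converges. Since a finite set is in $I$, a nonempty set occurs only finitely often in a convergent sequence.

In example (a), $\mathrm{Fin}$ is FUF: if $\mathcal F$ moves off $\mathrm{Fin}$, choose $F_n\in\mathcal F$ disjoint from $F_0\cup\dots\cup F_{n-1}$. The $F_n$ are pairwise disjoint, so a finite set meets only finitely many of them. In (b), no family moves off $\mathcal P(E)$, so $\mathcal P(E)$ is FUF vacuously. In (d), $I$ is not FUF: the singletons move off $I$ because $\omega\notin I$, but if $(\{e_n\})$ converged, then $\{e_n:n\in\omega\}$ would be infinite and in $I^\perp=\mathrm{Fin}$.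

In (c), $\Phi$ is not FUF. Let $\mathcal F$ consist of the sets $\{(0,k),(k+1,l)\}$ with $k,l\in\omega$. It moves off $\Phi$: given $D$, choose $k$ with $(0,k)\notin D$, then $l$ with $(k+1,l)\notin D$. Suppose the sets $\{(0,k_j),(k_j+1,l_j)\}$ converge. Since $\{(0,k)\}\in\Phi$, each value $k$ is taken by $k_j$ only finitely often. So $D=\{(k_j+1,l_j):j\in\omega\}$ is finite in each column, that is, $D\in\Phi$; but $D$ meets every set of the sequence.

**Definition 2.4.** Let $\kappa\ge1$ be a cardinal and let $I_\nu$ be ideals on disjoint nonempty sets $E_\nu$ ($\nu\in\kappa$). Put $E=\bigcup_\nu E_\nu$. The sum ideal $J$ on $E$ consists of all $D\subset E$ with $D\cap E_\nu\in I_\nu$ for all $\nu$ and $D\cap E_\nu=\emptyset$ for all but finitely many $\nu$.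

For example, if $\kappa=\omega$ and each $E_\nu$ is one point, then $J$ is the ideal of finite subsets of a countable set. Here each $X_{I_\nu}$ is a discrete two-point space, and $\prod_\nu C_k(X_{I_\nu})\cong\mathbb R^\omega$.

## 3. Can a product of two Baire spaces $C_k(X)$ fail to be Baire?

Suppose $C_k(X_0)$ and $C_k(X_1)$ are both Baire. Must $C_k(X_0)\times C_k(X_1)$ be Baire? By Fact 1.2 this product is itself a function space, $C_k(X_0\oplus X_1)$. Todorcevic showed that it is consistent that there are two $\gamma$-sets whose topological sum is not a $\gamma$-set. Using a result of Ma relating Baireness of certain spaces $C_k$ to $\gamma$-sets, together with Fact 1.2, Ma obtained that it is consistent with ZFC that there are two function spaces with the compact-open topology which are Baire but whose product is not Baire. The problem, taken from "Topological Games" (https://spot.colorado.edu/~szendrei/BLAST2010/gruenhage.pdf), asks whether there are such examples in ZFC alone.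

The answer is yes.

**Theorem A (ZFC).** There are Tychonoff spaces $X_0,X_1$ of cardinality $\aleph_1$, each with exactly one non-isolated point, such that $C_k(X_0)^\kappa$ and $C_k(X_1)^\kappa$ are Baire for every cardinal $\kappa\ge1$, but $C_k(X_0)\times C_k(X_1)$ is not Baire. In fact it has countably many dense open subsets with empty intersection.

The spaces will be of the form $X_I$, and Baireness is translated into combinatorics as follows.

**Theorem B (classification).** Let $\kappa\ge1$, let $I_\nu$ ($\nu\in\kappa$) be ideals on disjoint nonempty sets $E_\nu$ with $I_\nu=I_\nu^{\perp\perp}$, and let $J$ be their sum ideal. Then $\prod_\nu C_k(X_{I_\nu})$ is Baire iff $J$ is FUF. If $J$ is not FUF, the product has countably many dense open sets with empty intersection.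

Even for $\kappa=1$ the hypothesis $I=I^{\perp\perp}$ cannot be dropped. In example (d), $X_I$ is compact, so $C_k(X_I)$ is a Banach space, yet $I$ is not FUF.

## 4. Countably generated ideals, one ideal twice, and the diagonal family

Theorem B turns the problem into one about ideals: find FUF ideals $I_0,I_1$ whose sum ideal is not FUF. Let us try the easiest ideals.

**Lemma 4.1.** If there are $D_0\subset D_1\subset\cdots$ in $I$ such that every member of $I$ is contained in some $D_n$, then $I$ is FUF.

Proof. If $\mathcal F$ moves off $I$, choose $F_n\in\mathcal F$ disjoint from $D_n$. If $D\subset D_m$, then $D$ misses $F_n$ for all $n\ge m$. $\square$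

Two such ideals give no counterexample: if $(D^0_n)$ and $(D^1_n)$ are as in the lemma for $I_0$ and $I_1$, then the sets $D^0_n\cup D^1_n$ are as in the lemma for the sum ideal. So at least one of the two ideals must fail to be generated by an increasing sequence.

Next, take the same FUF ideal $I$ on $E$ twice. Let $J$ be the sum ideal on $E\times\{0,1\}$, let $\pi$ be the projection to $E$, and let $\mathcal F$ move off $J$. For $D\in I$ we have $D\times\{0,1\}\in J$, so some $F\in\mathcal F$ has $\pi[F]\cap D=\emptyset$. Thus $\{\pi[F]:F\in\mathcal F\}$ moves off $I$, and there are $F_n\in\mathcal F$ with $(\pi[F_n])$ convergent. Every member of $J$ lies in some $D\times\{0,1\}$ with $D\in I$, so $(F_n)$ converges for $J$. Again there is no counterexample. (For infinitely many copies this argument stops, because $D\times\kappa\notin J$ when $D\neq\emptyset$; Lemma 5.4 repairs it.)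

Now let $I_0,I_1$ be different FUF ideals on $E_0,E_1$, and try to prove that the sum ideal $J$ is FUF. Given $\mathcal F$ moving off $J$, one would first use $I_0$ to find $F_n\in\mathcal F$ whose traces $F_n\cap E_0$ converge for $I_0$, and then use $I_1$ to pass to a subsequence whose traces on $E_1$ converge for $I_1$. The second step needs $\{F_n\cap E_1:n\in\omega\}$ to move off $I_1$. Nothing ensures this: the $F_n$ were chosen without looking at $I_1$. The next lemma isolates this failure in its simplest form, where the two ideals live on the same set and every $F$ has one point in each copy.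

**Lemma 4.2 (diagonal family).** Let $I_0,I_1$ be ideals on the same set $E$ such that

1. $D_0\cup D_1\ne E$ for all $D_0\in I_0$, $D_1\in I_1$;
2. there is no sequence $(H_n)$ in $E$ such that every member of $I_0\cup I_1$ contains $H_n$ for only finitely many $n$.

Then the sum ideal $J$ of the copies of $I_0$ on $E\times\{0\}$ and $I_1$ on $E\times\{1\}$ is not FUF.

Proof. Let $\mathcal F=\{\{(H,0),(H,1)\}:H\in E\}$. A member of $J$ has the form $D_0\times\{0\}\cup D_1\times\{1\}$ with $D_i\in I_i$. By 1 there is $H\in E\setminus(D_0\cup D_1)$, and $\{(H,0),(H,1)\}$ misses this set. So $\mathcal F$ moves off $J$. If $\{(H_n,0),(H_n,1)\}$ ($n\in\omega$) converged, then for $D\in I_i$ the set $D\times\{i\}\in J$ would meet only finitely many of these pairs, so $D$ would contain $H_n$ for only finitely many $n$. This contradicts 2. $\square$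

So the target is a pair of FUF ideals on one set with properties 1 and 2. We prove Theorem B first, and then build the ideals.

## 5. Selection and plays for FUF ideals

FUF produces one convergent sequence out of one family. Both Theorem B and the statement on powers need to make infinitely many choices in turn, each depending on the earlier ones, with the whole record convergent. This section derives that from FUF.

**Lemma 5.1.** If $I$ is FUF, then $I=I^{\perp\perp}$.

Proof. Clearly $I\subset I^{\perp\perp}$. Let $K\subset E$, $K\notin I$. No $D\in I$ contains $K$, so $\{\{e\}:e\in K\}$ moves off $I$. By FUF there are $e_n\in K$ such that each $D\in I$ contains $e_n$ for only finitely many $n$. Put $N=\{e_n:n\in\omega\}$. If $N$ were finite, it would be a member of $I$ containing all $e_n$; so $N$ is infinite. Also $N\cap D$ is finite for each $D\in I$, so $N\in I^\perp$. Since $K\cap N=N$ is infinite, $K\notin I^{\perp\perp}$. $\square$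

**Lemma 5.2 (selection).** Let $J$ be FUF on $E$ with $E\notin J$, and let each of $\mathcal F^0,\mathcal F^1,\dots$ move off $J$. Then there are $F_i\in\mathcal F^i$ such that $(F_i)_i$ converges.

Proof. The trick is to apply FUF to finite unions, with a marker that records their length. Since $E\notin J$, the singletons move off $J$, so there are $c_k\in E$ with $(\{c_k\})_k$ convergent. Consider the family of all sets
$$\{c_k\}\cup F_0\cup\dots\cup F_k,\qquad k\in\omega,\ F_i\in\mathcal F^i .$$
It moves off $J$: given $D\in J$, choose $k$ with $c_k\notin D$, then $F_i\in\mathcal F^i$ missing $D$ for $i\le k$. By FUF there is a convergent sequence $G_j=\{c_{k_j}\}\cup F^j_0\cup\dots\cup F^j_{k_j}$ of such sets, with $F^j_i\in\mathcal F^i$. If $k_j=k$, then $\{c_k\}\in J$ meets $G_j$, so each value $k$ is taken by $k_j$ only finitely often. Passing to a subsequence, we may assume $k_0<k_1<\cdots$. Let $j(i)=\min\{j:k_j\ge i\}$ and $F_i=F^{j(i)}_i$, which is defined because $i\le k_{j(i)}$. If $D\in J$ meets $F_i$, then $D$ meets $G_{j(i)}$. This happens for only finitely many values $j(i)$, and a value $j$ is attained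 only for $i\le k_j$, that is, for finitely many $i$. $\square$

**Lemma 5.3 (plays).** Let $J$ be FUF on $E$ with $E\notin J$. Suppose we have a set of positions and, at each position $p$, a set of moves, where each move $m$ at $p$ yields a nonempty finite set $L(p,m)\subset E$ and a next position $p*m$. Suppose that for every $p$ and every $D\in J$ there is a move $m$ at $p$ with $L(p,m)\cap D=\emptyset$. Then from any position $p_0$ there is an infinite play $p_{n+1}=p_n*m_n$ such that $(L(p_n,m_n))_n$ converges.

Proof. First we cut down to countably many moves at each position. The family of all $L(p,m)$, $m$ a move at $p$, moves off $J$. So there are moves $m_{p,j}$ ($j\in\omega$) with $(L(p,m_{p,j}))_j$ convergent. Each $D\in J$ meets only finitely many of these sets, so $\{L(p,m_{p,j}):j\in\omega\}$ still moves off $J$.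

Now there are only countably many partial plays. For $s\in\omega^{<\omega}$ define positions by $p_\emptyset=p_0$ and $p_{s^\frown j}=p_s*m_{p_s,j}$. Apply Lemma 5.2 to the countably many families $\{L(p_s,m_{p_s,j}):j\in\omega\}$, $s\in\omega^{<\omega}$. It gives $j(s)$ such that each $D\in J$ meets $L(p_s,m_{p_s,j(s)})$ for only finitely many $s$. Follow the branch $s_0=\emptyset$, $s_{n+1}=s_n{}^\frown j(s_n)$. The $s_n$ are distinct, so the play with positions $p_{s_n}$ and moves $m_{p_{s_n},j(s_n)}$ is as required. $\square$

As a first use, we repair the argument for infinitely many copies of one ideal.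

**Lemma 5.4 (powers).** If $I$ is FUF on $E$ and $E\notin I$, then for each $\kappa\ge1$ the ideal $I^{(\kappa)}$ on $E\times\kappa$ generated by the sets $D\times a$ ($D\in I$, $a\in[\kappa]^{<\omega}$) is FUF.

Proof. Since $(D\times a)\cup(D'\times a')\subset(D\cup D')\times(a\cup a')$, every member of $I^{(\kappa)}$ lies in some $D\times a$. Let $\mathcal F$ move off $I^{(\kappa)}$, and let $\pi:E\times\kappa\to E$ be the projection. The plan is to watch, at each stage, only the finitely many coordinates already touched.

Positions are finite sequences $p=(F_0,\dots,F_{n-1})$ from $\mathcal F$. Let $a_p$ be the finite set of $\nu$ such that some $F_j$, $j<n$, meets $E\times\{\nu\}$. A move at $p$ is a pair $(F,e)\in\mathcal F\times E$. It yields $L=\{e\}\cup\pi[F\cap(E\times a_p)]$ and the position $p^\frown F$. Given $D\in I$, choose $F\in\mathcal F$ missing $D\times a_p$ and $e\in E\setminus D$; then $L\cap D=\emptyset$. By Lemma 5.3, starting from the empty sequence, there is a play $F_0,F_1,\dots$ whose sets $L_n$ converge for $I$.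

Suppose some $D\times a$ meets $F_n$ for infinitely many $n$. As $a$ is finite, there is $\nu\in a$ such that $D\times\{\nu\}$ meets $F_n$ for infinitely many $n$. For every such $n$ after the first one, $\nu\in a_{p_n}$, so $D$ meets $L_n$. Thus $D$ meets infinitely many $L_n$, a contradiction. So $(F_n)$ converges for $I^{(\kappa)}$. $\square$

## 6. Theorem B: Baireness of $\prod_\nu C_k(X_{I_\nu})$ is the FUF property of $J$

Let the $I_\nu$, $E$ and $J$ be as in Theorem B and put $X=\bigoplus_\nu X_{I_\nu}$, with special points $\infty_\nu$. By Fact 1.2 we work in $C_k(X)$.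

**Lemma 6.1 (compact sets).** Every compact $K\subset X$ is contained in a compact set $D\cup\{\infty_\nu:\nu\in a\}$ with $a\subset\kappa$ finite, $D\in J$ and $D\subset\bigcup_{\nu\in a}E_\nu$. All sets of this form are compact.

Proof. Let $a$ be the finite set of $\nu$ such that $K$ meets $X_{I_\nu}$. For $N\in I_\nu^\perp$ the set $N$ is closed and discrete in $X_{I_\nu}$, so $K\cap N$ is compact and discrete, hence finite. Therefore $K\cap E_\nu\in I_\nu^{\perp\perp}=I_\nu$. Put $D=K\cap E$. The last sentence holds because $(D\cap E_\nu)\cup\{\infty_\nu\}$ is compact for each $\nu\in a$. $\square$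

**If $J$ is not FUF, the product is not Baire.** Let $\mathcal F$ move off $J$ without containing a convergent sequence, and put
$$U_n=\bigcup_{F\in\mathcal F}\{f\in C_k(X):f(x)>n\text{ for all }x\in F\}.$$
This is open because each $F$ is finite. It is dense: given $B(f,K,\varepsilon)$, Lemma 6.1 gives $K\cap E\in J$, so there is $F\in\mathcal F$ disjoint from $K$. Changing the values of $f$ on the finite set $F$ of isolated points to $n+1$ gives a continuous function in $U_n\cap B(f,K,\varepsilon)$. Suppose $f\in\bigcap_nU_n$, and pick $F_n\in\mathcal F$ with $f>n$ on $F_n$. Each $D\in J$ lies in a compact set, on which $f$ is bounded, so $D$ meets only finitely many $F_n$. Then $(F_n)$ converges, a contradiction. So $\bigcap_nU_n=\emptyset$, and since $C_k(X)$ is nonempty, it is not Baire.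

For the fan ideal $\Phi$ this shows by hand that $C_k(X_\Phi)$ is not Baire: $U_n$ is the set of $f$ that exceed $n$ on some pair $\{(0,k),(k+1,l)\}$.

**If $J$ is FUF, the product is Baire: what can go wrong.** If $E\in J$, then $\kappa$ is finite (the $E_\nu$ are nonempty) and $E_\nu\in I_\nu$ for all $\nu$. So $X$ is compact, and $C_k(X)$ is a Banach space, hence Baire. From now on $E\notin J$ and $J$ is FUF. Let $O\ne\emptyset$ be open and $O_0,O_1,\dots$ dense open in $C_k(X)$. The usual proof of the Baire category theorem would choose functions $f_n$, larger and larger compact sets $K_n$, and smaller and smaller $\varepsilon_n$, and take a limit $g$ on $\bigcup_nK_n$. This $g$ is continuous on each $K_n$, but it may fail to be continuous at $\infty_\nu$: each step may add new points $x$ at which $f_{n+1}(x)$ is far from $f_{n+1}(\infty_\nu)$, and by (1) all these points together must form a set in $I_\nu^\perp$. Each step adds only finitely many such points, by (2). They will be the sets $L$ of a play, and Lemma 5.3 will keep them under control.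

**Step 1: positions.** A position is $p=(n,f,a,D,\varepsilon)$ with $n\in\omega$, $a\in[\kappa]^{<\omega}$, $D\in J$, $D\subset\bigcup_{\nu\in a}E_\nu$, $0<\varepsilon\le2^{-n}$, and $f\in C(X)$ such that $f\equiv f(\infty_\nu)$ on $E_\nu\setminus D$ for $\nu\in a$ and $f\equiv0$ on $X_{I_\nu}$ for $\nu\notin a$. Put
$$K_p=D\cup\{\infty_\nu:\nu\in a\},\qquad \bar B(p)=\{g\in C(X):|g-f|\le\varepsilon\text{ on }K_p\}.$$

**Claim 6.2.** If $V\subset C_k(X)$ is open and nonempty, $K\subset X$ is compact and $n\in\omega$, then there is a position $p$ with first entry $n$, $K\subset K_p$ and $\bar B(p)\subset V$.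

Proof. Pick $h\in V$, a compact $K^*$ and $\eta>0$ with $B(h,K^*,\eta)\subset V$. By Lemma 6.1 there are $a,D$ of the required kind with $K\cup K^*\subset D\cup\{\infty_\nu:\nu\in a\}$. Let $f$ equal $h$ on $D\cup\{\infty_\nu:\nu\in a\}$, equal $h(\infty_\nu)$ on $E_\nu\setminus D$ for $\nu\in a$, and equal $0$ on the other summands. This is continuous: for $\nu\in a$ and $c>0$, the set of $x\in E_\nu$ with $|f(x)-f(\infty_\nu)|\ge c$ is contained in $D$ and is finite by (2), so it is in $I_\nu^\perp$, and (1) applies. Let $\varepsilon=\min(2^{-n},\eta/2)$. If $g\in\bar B(p)$, then on $K^*$ we have $|g-h|=|g-f|\le\varepsilon<\eta$, so $g\in V$. $\square$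

By the claim there is a position $p_0$ with first entry $0$ and $\bar B(p_0)\subset O$.

**Step 2: moves.** A move at $p=(n,f,a,D,\varepsilon)$ is a set $D'\in J$ with $D'\supset D$. Let $a'=a\cup\{\nu:D'\cap E_\nu\ne\emptyset\}$ and $K'=D'\cup\{\infty_\nu:\nu\in a'\}$. The open set $B(f,K',\varepsilon)$ contains $f$, so it meets the dense open set $O_n$. By Claim 6.2 choose a position $p*D'=(n+1,f',a'',D'',\varepsilon')$ with $K'\subset K_{p*D'}$, that is, $a''\supset a'$ and $D''\supset D'$, and
$$\bar B(p*D')\subset O_n\cap B(f,K',\varepsilon).\tag{3}$$
Let
$$L(p,D')=\{e\}\cup\bigcup_{\nu\in a''}\{x\in (E_\nu\cap D'')\setminus D':|f'(x)-f'(\infty_\nu)|\ge2^{-n}\},$$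
where $e\in E\setminus D'$ is arbitrary; it exists because $E\notin J$. This set is nonempty, finite by (2), and disjoint from $D'$. Given $G\in J$, the move $D'=D\cup G$ has $L(p,D')\cap G=\emptyset$. So Lemma 5.3 applies.

**Step 3: the limit function.** We get a play $p_n=(n,f_n,a_n,D_n,\varepsilon_n)$ with moves $D'_n$, sets $a'_n,K'_n$ as above, $K_n=K_{p_n}$, and $L_n=L(p_n,D_n')$ such that $(L_n)$ converges for $J$. Then $K_n\subset K'_n\subset K_{n+1}$, and (3) gives $\bar B(p_{n+1})\subset\bar B(p_n)$. For $m>n$ we have $f_m\in\bar B(p_m)\subset\bar B(p_{n+1})$, so by (3)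
$$|f_m-f_n|<\varepsilon_n\le2^{-n}\quad\text{on }K'_n .$$
The $K'_n$ increase, so $(f_m)$ is uniformly Cauchy on each $K'_n$. Let $g=\lim_mf_m$ on $\bigcup_nK_n$. Then $g|K_n$ is continuous for each $n$, and
$$|g-f_n|\le\varepsilon_n\quad\text{on }K'_n.\tag{4}$$
For $\nu\in\bigcup_na_n$ put $g\equiv g(\infty_\nu)$ on $E_\nu\setminus\bigcup_nD_n$. On the summands with $\nu\notin\bigcup_na_n$, which $\bigcup_nK_n$ does not meet, put $g\equiv0$.

**Step 4: $g$ is continuous.** Only the points $\infty_\nu$ with $\nu\in\bigcup_na_n$ need an argument. Fix such a $\nu$ and $c>0$, and choose $m$ with $\nu\in a_m$ and $2^{1-m}<c$. Let $n\ge m$, $x\in(E_\nu\cap D_{n+1})\setminus D_n$ and $x\notin L_n$. We claim $|g(x)-g(\infty_\nu)|<c$.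

Suppose $x\in D'_n$. As $\nu\in a_n$ and $x\notin D_n$, we have $f_n(x)=f_n(\infty_\nu)$. Both $x$ and $\infty_\nu$ are in $K'_n$, so (4) gives $|g(x)-g(\infty_\nu)|\le2\varepsilon_n\le2^{1-n}<c$.

Suppose $x\notin D'_n$. As $x\in D_{n+1}\setminus D'_n$, $\nu\in a_{n+1}$ and $x\notin L_n$, we have $|f_{n+1}(x)-f_{n+1}(\infty_\nu)|<2^{-n}$. Both points are in $K_{n+1}\subset K_{n+1}'$, so (4) gives $|g(x)-g(\infty_\nu)|<2^{-n}+2\cdot2^{-n-1}=2^{1-n}<c$.

Let $N_c=\{x\in E_\nu:|g(x)-g(\infty_\nu)|\ge c\}$. A point of $N_c$ lies in $\bigcup_nD_n$, and if it is not in $D_m$ there is $n\ge m$ with $x\in D_{n+1}\setminus D_n$; by the claim $x\in L_n$. Hence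
$$N_c\subset(N_c\cap D_m)\cup\bigcup_{n\ge m}L_n .$$
The set $N_c\cap D_m$ is finite by (2), as $g$ is continuous on $K_m\supset(D_m\cap E_\nu)\cup\{\infty_\nu\}$. Each $D\in I_\nu\subset J$ meets only finitely many of the finite sets $L_n$. So $N_c\cap D$ is finite for every $D\in I_\nu$, that is, $N_c\in I_\nu^\perp$. By (1), $g$ is continuous at $\infty_\nu$.

**Step 5: conclusion.** By (4), $g\in\bar B(p_n)$ for all $n$. So $g\in\bar B(p_0)\subset O$ and $g\in\bar B(p_{n+1})\subset O_n$ for all $n$. Thus $O\cap\bigcap_nO_n\ne\emptyset$, and Theorem B is proved. $\square$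

## 7. Finite sets with two neighborhoods, and why $[0,1]$ does not work

We return to Lemma 4.2. There is a general scheme that gives its hypotheses 1 and 2 for free.

**Lemma 7.1 (scheme).** Let $\Lambda$ be an uncountable set and $E=[\Lambda]^{<\omega}\setminus\{\emptyset\}$. For each $H\in E$ let $U^0_H,U^1_H$ be sets that contain $H$ as a subset. For $p\in\Lambda$ put $D^i_p=\{H\in E:p\notin U^i_H\}$, and let $I_i$ be the ideal of all subsets of sets $\bigcup_{p\in P}D^i_p\cup s$ with $P\subset\Lambda$ and $s\subset E$ both finite. Then $D_0\cup D_1\ne E$ for all $D_0\in I_0$, $D_1\in I_1$. If, moreover, $\Lambda\cap U^0_H\cap U^1_H$ is countable for every $H\in E$, then there is no sequence $(H_n)$ in $E$ such that every member of $I_0\cup I_1$ contains $H_n$ for only finitely many $n$.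

Proof. Enlarging $P$ and $s$, we may use the same finite $P$ and $s$ for $D_0$ and $D_1$. Infinitely many $H\in E$ contain $P$; take one with $H\notin s$. Then $P\subset H\subset U^0_H\cap U^1_H$, so
$$H\notin\bigcup_{p\in P}(D^0_p\cup D^1_p)\cup s.\tag{5}$$
For the second part, suppose $(H_n)$ is such a sequence. The set $\Lambda\cap\bigcup_n(U^0_{H_n}\cap U^1_{H_n})$ is countable, so there is $p\in\Lambda$ outside it. For all but finitely many $n$ we have $H_n\notin D^0_p\cup D^1_p$, that is, $p\in U^0_{H_n}\cap U^1_{H_n}$, a contradiction. $\square$

In particular $E\notin I_i$. What remains is to make $I_0$ and $I_1$ FUF, and this is a $\gamma$-like property: a sequence of points $H_n$ converges for $I_i$ only if every $p\in\Lambda$ is in $U^i_{H_n}$ for all but finitely many $n$. Two extreme choices show the tension. If $U^i_H=\Lambda$ for all $H$, then $D^i_p=\emptyset$ and $I_i=\mathrm{Fin}$ is FUF, but the intersections $U^0_H\cap U^1_H$ are uncountable. If $U^0_H=U^1_H=H$, the intersections are finite, but $I_i$ is not FUF: the singletons $\{H\}$ move off $I_i$, and a convergent sequence of them would cover $\Lambda$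 by countably many finite sets.

The natural compromise is to take $\Lambda=[0,1]$ and to let $U^0_H$ be a union of short intervals $(t-\varepsilon,t]\cap[0,1]$ and $U^1_H$ a union of short intervals $[t,t+\varepsilon)\cap[0,1]$, $t\in H$, where $\varepsilon$ is so small that intervals at different points of $H$ are disjoint. Then $U^0_H\cap U^1_H=H$. This fails, however the lengths are chosen, because of measure.

**Observation 7.2.** Let $\Lambda=[0,1]$ in the scheme, and suppose all $U^i_H\subset[0,1]$ are Lebesgue measurable and $U^0_H\cap U^1_H$ is a null set for every $H$. Then $I_0$ and $I_1$ are not both FUF.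

Proof. Let $\lambda$ be Lebesgue measure. Since $\lambda(U^0_H)+\lambda(U^1_H)\le1$, we have $E=E^0\cup E^1$ with $E^i=\{H:\lambda(U^i_H)\le1/2\}$. Let $\mathcal F^i=\{\{H\}:H\in E^i\}$. For some $i$, $\mathcal F^i$ moves off $I_i$. Indeed, if $\mathcal F^0$ does not move off $I_0$, then some set $\bigcup_{p\in P}D^0_p\cup s$ with $P,s$ finite contains $E^0$. Every $H\supset P$ with $H\notin s$ is outside this set, hence in $E^1$. Given finite $P',s'$, any $H\supset P\cup P'$ with $H\notin s\cup s'$ is in $E^1$ and outside $\bigcup_{p\in P'}D^1_p\cup s'$. So $\mathcal F^1$ moves off $I_1$.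

If this $I_i$ were FUF, there would be $H_n\in E^i$ with $(\{H_n\})$ convergent. Taking $D=D^i_p$, we see that every $p\in[0,1]$ is in $U^i_{H_n}$ for all but finitely many $n$. So $[0,1]=\bigcup_n\bigcap_{m\ge n}U^i_{H_m}$ is an increasing union of sets of measure at most $1/2$, which is impossible. $\square$

So one sequence $(H_n)$ cannot serve all points of $[0,1]$. We keep the left and right neighborhoods but change the linear order. We want an uncountable $\Lambda$ such that countably many sets $U^i_{H}$ can distinguish only countably many points of $\Lambda$; then Lemma 4.1 comes back into reach. The nodes of a coherent tree, ordered lexicographically, do this: if all $H$ in a countable collection consist of nodes of length below a suitable $\delta<\omega_1$, then whether $p\in U^i_H$ depends only on the part of $p$ below $\delta$, and there are only countably many such parts.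

## 8. A coherent tree with two lexicographic orders

**Lemma 8.1.** There are finite-to-one functions $e_\alpha:\alpha\to\omega$ ($\alpha<\omega_1$) with $e_\beta|\alpha=^*e_\alpha$ for $\alpha<\beta$, where $=^*$ means equal except at finitely many points.

Proof. We construct $e_\alpha$ by recursion. Put $e_0=\emptyset$ and $e_{\alpha+1}=e_\alpha\cup\{(\alpha,0)\}$; the required properties carry over. For limit $\alpha$ choose $0=\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$, and put
$$e_\alpha(\xi)=\max(e_{\alpha_{n+1}}(\xi),n)\quad\text{for }\xi\in[\alpha_n,\alpha_{n+1}).$$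
If $e_\alpha(\xi)=k$, then $\xi$ is in a block $[\alpha_n,\alpha_{n+1})$ with $n\le k$, and $e_{\alpha_{n+1}}(\xi)\le k$. There are finitely many such blocks and finitely many such $\xi$ in each, so $e_\alpha$ is finite-to-one. On the block $[\alpha_n,\alpha_{n+1})$, $e_\alpha$ differs from $e_{\alpha_{n+1}}$ only where $e_{\alpha_{n+1}}<n$, that is, at finitely many points. On the blocks below $\alpha_n$, which are finitely many, we therefore have $e_\alpha=^*e_{\alpha_{j+1}}=^*e_{\alpha_n}$ on the $j$-th block, by the coherence already obtained. So $e_\alpha|\alpha_n=^*e_{\alpha_n}$ for all $n$. If $\beta<\alpha$, choose $n$ with $\beta<\alpha_n$; then $e_\alpha|\beta=^*e_{\alpha_n}|\beta=^*e_\beta$. $\square$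

**Definition 8.2.** Let $T_\alpha=\{t\in\omega^\alpha:t=^*e_\alpha\}$ and $T=\bigcup_{\alpha<\omega_1}T_\alpha$. For $t\in T$ let $|t|$ be its domain. Two nodes are comparable if one extends the other. For incomparable $s,t\in T$ let $\Delta(s,t)=\min\{\xi:s(\xi)\ne t(\xi)\}$; we write $s\prec_0t$ if $s(\Delta(s,t))<t(\Delta(s,t))$, and $s\prec_1t$ if $t\prec_0s$. For $i\in\{0,1\}$ put
$$s\le_it\iff s\subseteq t\ \text{ or }\ s\prec_it .$$

For example, choose $\alpha_n=n$ for $\alpha=\omega$. Since $e_n$ is constantly $0$ for finite $n$, we get $e_\omega(n)=n$, and $T_\omega$ consists of all $t:\omega\to\omega$ with $t(n)=n$ for all but finitely many $n$. Let $q=(0,1,2,3,\dots)$ and $q'=(0,1,5,3,4,\dots)$ in $T_\omega$. They have $\Delta(q,q')=2$, $q\prec_0q'$ and $q'\prec_1q$.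

Each $T_\alpha$ is countable and nonempty, and all its members are finite-to-one. By coherence, $T$ is closed under restrictions $t|\alpha$; it is also closed under changing finitely many values. Here are three more facts.

**Persistence.** If $v\prec_iv'$, $v\subseteq w$ and $v'\subseteq w'$, then $w\prec_iw'$, because the first difference is the same.

**Linearity.** Both $\le_0$ and $\le_1$ are linear orders on $T$. To see this, let $\hat s:|s|+1\to\omega\cup\{-1\}$ extend $s$ by $\hat s(|s|)=-1$. Any two distinct $s,t$ have a first place where $\hat s,\hat t$ differ: it is $\Delta(s,t)$ if they are incomparable, and $|s|$ if $s\subsetneq t$. Order $\omega\cup\{-1\}$ with $-1$ least and with $\omega$ in its usual order if $i=0$ and in reversed order if $i=1$. For $s\ne t$ we have $s\le_it$ iff $\hat s$ is smaller than $\hat t$ at the first difference. Thus exactly one of $s\le_it$, $t\le_is$ holds for $s\ne t$. For transitivity, let $s<_it<_iu$ (strictly), let $\hat s,\hat t$ first differ at $\xi$ and $\hat t,\hat u$ at $\eta$. Then $\hat s,\hat u$ first differ at $\min(\xi,\eta)$. There, if $\xi<\eta$, $\hat s$ is below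 $\hat t$, which agrees with $\hat u$; if $\eta<\xi$, $\hat s$ agrees with $\hat t$, which is below $\hat u$; and if $\xi=\eta$, $\hat s$ is below $\hat t$ and $\hat t$ below $\hat u$. In each case $s<_iu$.

**Chains.** $T$ has no uncountable $\subseteq$-chain. A chain has at most one node of each length, so the union of an uncountable chain would be a function $g:\omega_1\to\omega$ with $g|\alpha\in T$, hence finite-to-one, for all $\alpha<\omega_1$. But some $g^{-1}(n)$ is uncountable, so $g^{-1}(n)\cap\alpha$ is infinite for some $\alpha<\omega_1$, a contradiction.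

We shall use countable elementary submodels. Recall that $H(\theta)$ is the set of sets whose transitive closure has size less than $\theta$. For a sufficiently large regular $\theta$ and any finite list of parameters in $H(\theta)$ there is a countable $M\prec H(\theta)$ containing them, by the Löwenheim–Skolem theorem. An element of $H(\theta)$ that is definable in $H(\theta)$ from parameters in $M$ is in $M$, and if some element of $H(\theta)$ satisfies a formula with parameters in $M$, then some element of $M$ does. Finite subsets of $M$ are elements of $M$. A countable (or finite) nonempty set $A\in M$ is a subset of $M$: by elementarity $M$ contains a surjection $\omega\to A$, and its values at the elements of $\omega\subset M$ are in $M$. It follows that $M\cap\omega_1$ is a countable ordinal $\delta$, because $\alpha\in M\cap\omega_1$ implies $\alpha\subset M$. As $0\in M$ and $M\cap\omega_1$ is closed under successors, $\delta$ is a limit ordinal $>0$. If $T\in M$, then $T_\alpha\in M$ and so $T_\alpha\subset M$ for $\alpha<\delta$, and every $b\in T\cap M$ has $|b|\in M\cap\omega_1$, that is, $|b|<\delta$.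

For example, if $T\in M$, then $T\cap M=\bigcup_{\alpha<\delta}T_\alpha$, and no node of $T_\delta$ is in $M$.

The next lemma says that a node outside $M$ with a property known to $M$ can be replaced by a node inside $M$ with the same property, on whichever side we like. It is here that the absence of uncountable chains is used.

**Lemma 8.3.** Let $M\prec H(\theta)$ be countable with $T\in M$, and $\delta=M\cap\omega_1$. Let $W\in M$, $W\subset T$, $t\in W$, $|t|\ge\delta$, and $i\in\{0,1\}$. Then there is $b\in W\cap M$ with $t\prec_ib$.

Proof. For $\alpha<\delta$ we have $t|\alpha\in T_\alpha\subset M$. Suppose first that for some $\alpha<\delta$ there is $b\in W$ with $t|\alpha\prec_ib$. By elementarity there is such a $b$ in $M$, and $t\prec_ib$ by persistence.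

Otherwise, let $R$ be the set of all $v\in T$ such that $v\subseteq w$ for some $w\in W$, and there is no $b\in W$ with $v\prec_ib$. Then $R\in M$, and $t|\alpha\in R$ for all $\alpha<\delta$. The set $R$ is a chain: if $v,v'\in R$ were incomparable, say $v\prec_iv'$, and $v'\subseteq w\in W$, then $v\prec_iw$ by persistence, contradicting $v\in R$. So $R$ is countable, and $\rho=\sup\{|v|:v\in R\}$ is a countable ordinal in $M$, that is, $\rho<\delta$. Then $\rho+1<\delta$, so $t|(\rho+1)\in R$ has length greater than $\rho$, a contradiction. $\square$

## 9. Left and right neighborhoods of finite sets of nodes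

We now fill in the scheme of Lemma 7.1.

**Definition 9.1.** Let $\Lambda=\{t\in T:|t|\text{ is a limit ordinal}>0\}$ and $E=[\Lambda]^{<\omega}\setminus\{\emptyset\}$. For $q\in T$, $\beta<|q|$ and $i\in\{0,1\}$ let
$$W_i(\beta,q)=\{s\in T:q|\beta\subsetneq s\le_iq\}.$$
For each $H\in E$ fix ordinals $\beta_H(t)<|t|$ ($t\in H$) such that
$$\text{for incomparable }s,t\in H,\quad s|\beta_H(s)\text{ and }t|\beta_H(t)\text{ are incomparable},\tag{6}$$
and put $U^i_H=\bigcup_{t\in H}W_i(\beta_H(t),t)$. The sets $D^i_p$ ($p\in\Lambda$) and the ideals $I_0,I_1$ on $E$ are then defined as in Lemma 7.1.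

Condition (6) can be met: choose $\beta_H(t)<|t|$ larger than the finitely many ordinals $\Delta(s,t)<|t|$ with $s\in H$ incomparable to $t$. This is possible because $|t|$ is a limit. Since each $T_\alpha$ is countable and nonempty, $|\Lambda|=|E|=\aleph_1$.

Let $q=(0,1,2,3,\dots)$ as above and $\beta=2$. A node $s\supsetneq(0,1)$ is in $W_0(2,q)$ if it is an initial segment of $q$ or branches off $q$ to a smaller value, as $(0,1,1)$ and all its extensions do. It is in $W_1(2,q)$ if it is an initial segment of $q$ or branches off to a larger value, as $(0,1,7)$ does. Proper extensions of $q$ are in neither set. So $W_0(2,q)\cap W_1(2,q)$ consists of the $s\subseteq q$ with $|s|>2$. To see what (6) is for, let $H=\{q,q'\}$ with $q'=(0,1,5,3,4,\dots)$. If $\beta_H(q)=\beta_H(q')=0$ were allowed, then every extension $x$ of $(0,1,3)$ would satisfy $q\prec_0x\prec_0q'$, so it would be in $W_1(0,q)\cap W_0(0,q')\subset U^1_H\cap U^0_H$, and there are uncountably many such $x$. With $\beta_H(q),\beta_H(q')\ge3$, as (6) demands, the sets at $q$ stay above $(0,1,2)$ and those at $q'$ stay above $(0,1,5)$. As for $D^i_p$: always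 $\{p\}\notin D^i_p$, and $\{q\}\in D^i_p$ whenever $p\in\Lambda$ properly extends $q\in\Lambda$.

**Lemma 9.2.** For $H\in E$, $\ H\subset U^0_H\cap U^1_H\subset\{x\in T:x\subseteq t\text{ for some }t\in H\}$. In particular $U^0_H\cap U^1_H$ is countable.

Proof. Clearly $t\in W_i(\beta_H(t),t)$ for $t\in H$, which gives the first inclusion. Let $x\in W_0(\beta_H(s),s)\cap W_1(\beta_H(t),t)$ with $s,t\in H$. If $s,t$ were incomparable, then $x$ would extend the two nodes $s|\beta_H(s)$ and $t|\beta_H(t)$, which are incomparable by (6); this is impossible. So $s,t$ are comparable (possibly equal). Let $u$ be the longer of the two. If $x\not\subseteq s$ and $x\not\subseteq t$, then $x\le_0s$ gives $x\prec_0s$, and $x\le_1t$ gives $x\prec_1t$, that is, $t\prec_0x$. By persistence $x\prec_0u$ and $u\prec_0x$, which is impossible. So $x\subseteq s$ or $x\subseteq t$. The last statement holds because each node has only countably many initial segments. $\square$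

## 10. The ideals $I_0$ and $I_1$ are FUF

**Proposition 10.1.** $I_0$ and $I_1$ are FUF.

Proof. Fix $i\in\{0,1\}$ and let $\mathcal F$ move off $I_i$. Let $M\prec H(\theta)$ be countable with $T,(\beta_H)_{H\in E},\mathcal F\in M$, and let $\delta=M\cap\omega_1$. Then $\Lambda$, $E$, the orders and the assignments $(\beta,q)\mapsto W_i(\beta,q)$, $H\mapsto U^i_H$ are definable from elements of $M$. We shall choose the convergent sequence inside $\mathcal F\cap M$. Two things are needed: $\mathcal F\cap M$ must still move off $I_i$ (Step 1), and the traces on $M$ of the members of $I_i$ must be covered by an increasing sequence from $I_i$ (Steps 2 and 3).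

**Step 1: $\mathcal F\cap M$ moves off $I_i$.** Let $P\subset\Lambda$ and $s\subset E$ be finite. We need $F\in\mathcal F\cap M$ with $F\cap s=\emptyset$ and $P\subset U^i_H$ for all $H\in F$. Plain elementarity does not give this, because nodes $p\in P$ with $|p|\ge\delta$ are not in $M$. We shall replace them by nodes of $M$ on the correct side.

Let $s'=s\cap M$, $P_1=\{p\in P:|p|<\delta\}$ and $P_2=P\setminus P_1$. Then $P_1\subset M$, and $s',P_1\in M$, being finite subsets of $M$. Let $t_1,\dots,t_k$ list $\{p|\delta:p\in P_2\}\subset T_\delta\subset\Lambda$ without repetition. If $F\in\mathcal F\cap M$, then $F\subset M$ because $F$ is finite, so $F\cap s=F\cap s'$. If $k=0$, then $P=P_1$; since $\mathcal F$ moves off $I_i$, there is $F\in\mathcal F$ disjoint from $\bigcup_{p\in P_1}D^i_p\cup s'$, and by elementarity there is one in $M$.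

Let $k\ge1$. Since $\mathcal F$ moves off $I_i$, there is $F^*\in\mathcal F$ with $F^*\cap s'=\emptyset$ and
$$P_1\cup\{t_1,\dots,t_k\}\subset U^i_H\quad\text{for all }H\in F^* .$$

**Step 1a: a common level $\zeta$.** Suppose $t_l\in W_i(\beta,q)$. Then $q|\beta\subsetneq t_l$, so $\beta<\delta$. For $\beta\le\zeta<\delta$ we have $W_i(\zeta,t_l)\subset W_i(\beta,q)$: if $t_l|\zeta\subsetneq x\le_it_l$, then $x\supsetneq t_l|\beta=q|\beta$ and $x\le_it_l\le_iq$, so $x\le_iq$ by transitivity. There are finitely many pairs $(l,H)$ with $l\le k$, $H\in F^*$, and for each of them $t_l\in W_i(\beta_H(q),q)$ for some $q\in H$. Also, the $t_l$ are all $=^*e_\delta$, so any two of them differ at only finitely many places. Hence we can fix $\zeta<\delta$ such that $W_i(\zeta,t_l)\subset U^i_H$ for all $l\le k$ and $H\in F^*$, and $t_1,\dots,t_k$ coincide on $[\zeta,\delta)$. Put $r_l=t_l|\zeta\in T_\zeta\subset M$.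

**Step 1b: a set in $M$ that contains $t_1$.** Because the $t_l$ coincide above $\zeta$, the single node $t_1$ carries the information about all of them. For $b\in T$ with $|b|>\zeta$ and $b\supset r_1$ let $b^{(l)}=r_l\cup b|[\zeta,|b|)$, that is, $b$ with its part below $\zeta$ replaced by $r_l$. As $r_l=^*r_1$, this is a finite modification of $b$, so $b^{(l)}\in T$. Let $B$ be the set of all such $b$ for which there is $F\in\mathcal F$ with $F\cap s'=\emptyset$ and
$$P_1\subset U^i_H\ \text{ and }\ W_i(\zeta,b^{(l)})\subset U^i_H\text{ for all }l\le k,\quad\text{for all }H\in F.\tag{7}$$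
All parameters of this definition are in $M$, so $B\in M$. Since $t_1^{(l)}=r_l\cup t_1|[\zeta,\delta)=r_l\cup t_l|[\zeta,\delta)=t_l$, the set $F^*$ witnesses $t_1\in B$.

**Step 1c: moving $t_1$ into $M$.** By Lemma 8.3 there is $b\in B\cap M$ with $t_1\prec_ib$. By elementarity pick $F\in\mathcal F\cap M$ with $F\cap s'=\emptyset$ that satisfies (7) for this $b$. Let $\xi=\Delta(t_1,b)$. Both nodes extend $r_1$, so $\zeta\le\xi<|b|<\delta$. Let $p\in P_2$ with $p|\delta=t_l$. Then
$$p|\xi=t_l|\xi=r_l\cup t_1|[\zeta,\xi)=r_l\cup b|[\zeta,\xi)=b^{(l)}|\xi,\qquad p(\xi)=t_l(\xi)=t_1(\xi),\quad b^{(l)}(\xi)=b(\xi).$$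
So $p$ and $b^{(l)}$ first differ at $\xi$, with the same two values there as $t_1$ and $b$. Since $t_1\prec_ib$, we get $p\prec_ib^{(l)}$. Moreover $p\supsetneq r_l=b^{(l)}|\zeta$. Thus $p\in W_i(\zeta,b^{(l)})\subset U^i_H$ for all $H\in F$, by (7). Also by (7), $P_1\subset U^i_H$ for all $H\in F$, and $F\cap s=F\cap s'=\emptyset$. So $F$ is as required.

**Step 2: sets $H\in M$ read nodes only up to $\delta$.** We show, for $H\in E\cap M$ and $p\in\Lambda$ with $|p|\ge\delta$, that
$$p\in U^i_H\iff p|\delta\in U^i_H .$$
As $H\subset M$, each $q\in H$ has $|q|<\delta$. Let $\beta=\beta_H(q)<|q|$. Since $\beta<\delta$, we have $q|\beta\subsetneq p$ iff $q|\beta\subsetneq p|\delta$. Both $p$ and $p|\delta$ have length at least $\delta>|q|$, so neither is contained in $q$. Hence $p\le_iq$ iff $p\prec_iq$, and $p|\delta\le_iq$ iff $p|\delta\prec_iq$. The last conditions are equivalent, because a first difference with $q$ lies below $|q|<\delta$. So $p\in W_i(\beta,q)$ iff $p|\delta\in W_i(\beta,q)$.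

**Step 3: countably many traces, and the convergent sequence.** By Step 2, $D^i_p\cap M=D^i_{p|\delta}\cap M$ whenever $|p|\ge\delta$, and $p|\delta\in\Lambda$. The set $\{p\in\Lambda:|p|\le\delta\}$ is countable, say it is $\{p_0,p_1,\dots\}$, and $E\cap M$ is countable, say it is $\{h_0,h_1,\dots\}$. Put
$$D_n=\bigcup_{j\le n}D^i_{p_j}\cup\{h_j:j\le n\}\in I_i .$$
If $D\subset\bigcup_{p\in P}D^i_p\cup s$ with $P,s$ finite, then $D\cap M\subset D_n$ for all large $n$: replace each $p\in P$ with $|p|\ge\delta$ by $p|\delta$. By Step 1 choose $F_n\in\mathcal F\cap M$ with $F_n\cap D_n=\emptyset$. As $F_n\subset M$, we have $F_n\cap D\subset F_n\cap(D\cap M)\subset F_n\cap D_n=\emptyset$ for all large $n$. So $(F_n)$ converges. $\square$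

Step 3 is the argument of Lemma 4.1, carried out inside $M$.

## 11. Proof of Theorem A

Let $X_i=X_{I_i}$ for $i=0,1$, with $I_0,I_1$ from Definition 9.1. Both are Tychonoff spaces of cardinality $|E|=\aleph_1$, and all their points other than $\infty$ are isolated.

**Step 1: $\infty$ is not isolated in $X_i$.** Otherwise $E\in I_i^\perp$, so all members of $I_i$ would be finite. But $I_i$ has an infinite member. Fix $p\in\Lambda$ with $|p|=\omega\cdot\omega$, and for $1\le n<\omega$ let $q_n=p|(\omega\cdot n)\in\Lambda$ and $H_n=\{q_n\}\in E$. Since $p\supsetneq q_n$, the two nodes are comparable and $p\not\subseteq q_n$, so $p\not\le_iq_n$ and hence $p\notin U^i_{H_n}$. Thus the infinitely many distinct $H_n$ all belong to $D^i_p\in I_i$.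

**Step 2: all powers are Baire.** By Proposition 10.1, $I_i$ is FUF, so $I_i=I_i^{\perp\perp}$ by Lemma 5.1. By (5), $E\notin I_i$. Let $\kappa\ge1$. By Lemma 5.4, $I_i^{(\kappa)}$ is FUF. This ideal is the sum ideal of $\kappa$ disjoint copies of $I_i$: a set $D\subset E\times\kappa$ in the sum ideal meets $E\times\{\nu\}$ only for $\nu$ in a finite set $a$, so it is contained in $D^*\times a$, where $D^*\in I_i$ is the finite union of its sections; and conversely each $D^*\times a$ is in the sum ideal. By Theorem B, $C_k(X_i)^\kappa$ is Baire. In particular $C_k(X_0)$ and $C_k(X_1)$ are Baire.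

**Step 3: the product is not Baire.** The set $\Lambda$ is uncountable, and by Lemma 9.2 $H\subset U^0_H\cap U^1_H$ and this intersection is countable, for each $H\in E$. So Lemma 7.1 gives hypotheses 1 and 2 of Lemma 4.2, and the sum ideal $J$ of the copies of $I_0$ on $E\times\{0\}$ and $I_1$ on $E\times\{1\}$ is not FUF. Explicitly, the family of pairs $\{(H,0),(H,1)\}$ moves off $J$ by (5). If the pairs given by $(H_n)$ converged, then any $p\in\Lambda$ that is not an initial segment of a node in $\bigcup_nH_n$ would, for all but finitely many $n$, be in $U^0_{H_n}\cap U^1_{H_n}$, contrary to Lemma 9.2. Since $I_i=I_i^{\perp\perp}$, Theorem B applies: $C_k(X_0)\times C_k(X_1)$ has countably many dense open subsets with empty intersection, and so it is not Baire. No assumption beyond ZFC was used. $\square$
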